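\title{A paracompact space that is not base-base paracompact}


\begin{abstract}
A space is base-base paracompact if it has an open base $\mathcal B$ such that every subfamily of $\mathcal B$ that is still a base contains a locally finite subcover. We show in ZFC that a paracompact Hausdorff space need not have this property. The example is the product of the Cantor set with the space $\omega^{\omega_1}$ topologized by countable initial segments. More generally, we determine which compact factors cause the failure: for a compact Hausdorff space $K$, the product of $K$ with every $T_1$ space that has a tree base is base-base paracompact if and only if $K$ is scattered.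
\end{abstract}

\section{Introduction}

All spaces are assumed to be $T_1$. A space is \emph{paracompact} if it is Hausdorff and every open cover has a locally finite open refinement that is again a cover.

\begin{definition}
A space $X$ is \emph{base-base paracompact} if it has an open base $\mathcal B$ such that every subfamily $\mathcal B'\subseteq\mathcal B$ that is still a base for $X$ contains a locally finite cover of $X$.
\end{definition}

It is useful to read this as a contest. We choose $\mathcal B$; an opponent thins it to a smaller base $\mathcal B'$; and we must then find a locally finite cover whose members are \emph{taken from} $\mathcal B'$. Refining is not allowed. The property implies that every open cover $\mathcal W$ has a locally finite open refinement, because $\{U\in\mathcal B: U\subseteq W\text{ for some }W\in\mathcal W\}$ is a base, and a locally finite cover contained in it refines $\mathcal W$. So every Hausdorff base-base paracompact space is paracompact. The question whether the converse holds, that is, whether every paracompact space is base-base paracompact, is posed in \cite{GMS}.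

The simplest cases suggest that it does. In a compact space every base contains a finite cover. It is known that every metrizable space is base-base paracompact, and so is every totally paracompact space, that is, every space in which each open base contains a locally finite cover. Here is another easy case. For cardinals $\kappa\ge2$ and $\mu$, with $\mu$ infinite and regular, let
\[
Y(\kappa,\mu)=\kappa^\mu,\qquad\text{with the base } \{N_t:t\in\kappa^{<\mu}\},\quad N_t=\{y\in\kappa^\mu:t\subset y\}.
\]
Thus $t$ ranges over functions from ordinals below $\mu$ to $\kappa$, and a basic neighborhood of $y$ prescribes an initial segment of $y$. Two sets $N_s,N_t$ are disjoint or comparable. If a subfamily of $\{N_t\}$ is a base, its maximal members form a partition into open sets (see Lemma~\ref{lem:max}), which is a locally finite cover. So $Y(\kappa,\mu)$ is base-base paracompact.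

The mildest way to go beyond these cases is to multiply such a $Y$ by a compact space $K$. For paracompactness this changes nothing, since each fiber $K\times\{y\}$ is compact, and one might guess the same here. The guess is wrong.

\begin{theorem}\label{thm:main}
The space $X=2^\omega\times Y(\omega,\omega_1)$ is paracompact Hausdorff and is not base-base paracompact.
\end{theorem}

The guess is right for some compact spaces $K$, for example for a convergent sequence, and the exact dividing line can be found. A \emph{tree base} (Definition~\ref{def:tree}) is a base that behaves like $\{N_t\}$; we write $w(K)$ for the weight of $K$, the least cardinality of a base. Recall that a space is \emph{scattered} if every nonempty subset of it has a point that is isolated in the subset.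

\begin{theorem}\label{thm:class}
For a compact Hausdorff space $K$ the following are equivalent:
\begin{enumerate}
\item[(a)] $K$ is scattered;
\item[(b)] $K\times Y$ is base-base paracompact for every $T_1$ space $Y$ with a tree base;
\item[(c)] $K\times Y(\kappa,\mu)$ is base-base paracompact for some infinite cardinal $\kappa\ge w(K)$ and some regular cardinal $\mu>\kappa$.
\end{enumerate}
Moreover, for every infinite $\kappa\ge w(K)$ and every regular $\mu>\kappa$, the paracompact space $K\times Y(\kappa,\mu)$ is base-base paracompact if and only if $K$ is scattered.
\end{theorem}

The reason for the dividing line is this. Suppose we try to cover $K\times Y$ greedily from a thinned base. We cover a point $p$ of $K$ over some open piece $M$ of $Y$, then pass to the part of $K$ that is still uncovered over $M$, and repeat, cutting $M$ further at each round. If $K$ is scattered, we can choose the points so that over each point of $Y$ this stops after finitely many rounds. If $K$ is not scattered, the opponent can thin the base so that after every round a hole remains in which the next round must start; the infinitely many sets used along one branch of $Y$ then accumulate at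 the limit of the branch. The difficulty is that the opponent must be able to do this against \emph{every} base, not only against a base of boxes.

Section~\ref{sec:tree} collects what is needed about tree bases. Section~\ref{sec:scattered} treats scattered $K$. Section~\ref{sec:box} carries out the opponent's strategy by hand when $K=2^\omega$ and $\mathcal B$ is the base of boxes; Section~\ref{sec:general} does it for an arbitrary base and proves both theorems. Section~\ref{sec:cons} gives consequences.

\section{Spaces with a tree base}\label{sec:tree}

\begin{definition}\label{def:tree}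
A \emph{tree base} of a $T_1$ space $Y$ is a base $\mathcal N$ of nonempty open sets such that any two members are disjoint or comparable, and for each $N\in\mathcal N$ the set $\{N'\in\mathcal N:N'\supseteq N\}$ is well ordered by $\supseteq$, the largest set coming first.
\end{definition}

The family $\{N_t:t\in\kappa^{<\mu}\}$ is a tree base of $Y(\kappa,\mu)$. Indeed, $N_s\cap N_t\neq\emptyset$ only if $s\subseteq t$ or $t\subseteq s$, and since $\kappa\ge 2$ we have $N_s\supseteq N_t$ exactly when $s\subseteq t$; so the supersets of $N_t$ in the family are indexed, in order, by the ordinals $\alpha\le\operatorname{dom}t$. The space is $T_1$: if $y(\alpha)\ne y'(\alpha)$, then $y'\notin N_{y|(\alpha+1)}$.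

\begin{lemma}\label{lem:max}
Let $\mathcal N$ be a tree base and $\mathcal A\subseteq\mathcal N$. The $\subseteq$-maximal members of $\mathcal A$ are pairwise disjoint, and every member of $\mathcal A$ is contained in one of them. In particular they partition $\bigcup\mathcal A$ into open sets.
\end{lemma}

\begin{proof}
Distinct maximal members are incomparable, hence disjoint. Given $N\in\mathcal A$, the set $\{N'\in\mathcal A:N'\supseteq N\}$ is nonempty and well ordered by $\supseteq$, so it has a largest set $M$. A member of $\mathcal A$ that contains $M$ also contains $N$, so it is contained in $M$; hence $M$ is maximal in $\mathcal A$.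
\end{proof}

We shall use the \emph{tube lemma}: if $K$ is compact and an open set $W\subseteq K\times Y$ contains $K\times\{y\}$, then $K\times N\subseteq W$ for some open $N\ni y$, which may be taken from a given base of $Y$. We also recall that $X$ is a \emph{$D$-space} if for every assignment $x\mapsto G(x)$ of open sets with $x\in G(x)$ there is a closed discrete $D\subseteq X$ with $\bigcup_{x\in D}G(x)=X$.

\begin{proposition}\label{prop:para}
Let $K$ be compact Hausdorff and let $Y$ be a $T_1$ space with a tree base $\mathcal N$. Then $K\times Y$ is paracompact Hausdorff, and it is a $D$-space.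
\end{proposition}

\begin{proof}
\emph{Hausdorff.} As $K$ is Hausdorff, it suffices to separate distinct $y,y'\in Y$. Choose $N,N'\in\mathcal N$ with $y\in N\not\ni y'$ and $y'\in N'\not\ni y$. They are incomparable, hence disjoint.

\emph{Paracompact.} Let $\mathcal W$ be an open cover of $K\times Y$. Call $N\in\mathcal N$ good if finitely many members of $\mathcal W$ cover $K\times N$. For $y\in Y$, finitely many members of $\mathcal W$ cover the compact set $K\times\{y\}$, so by the tube lemma $y$ lies in a good set. Let $\mathcal A^*$ be the set of maximal good sets; by Lemma~\ref{lem:max} it is a partition of $Y$ into open sets. For $N\in\mathcal A^*$ choose a finite $\mathcal W_N\subseteq\mathcal W$ covering $K\times N$. The family $\{W\cap(K\times N):N\in\mathcal A^*,\ W\in\mathcal W_N\}$ is an open cover refining $\mathcal W$, and it is locally finite because each open set $K\times N$, $N\in\mathcal A^*$, meets only finitely many of its members.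

\emph{$D$-space.} Let $x\mapsto G(x)$ be a neighborhood assignment. Now call $N\in\mathcal N$ good if there is a finite $D_N\subseteq K\times N$ with $\bigcup_{x\in D_N}G(x)\supseteq K\times N$. For $y\in Y$, compactness gives a finite $D\subseteq K\times\{y\}$ with $\bigcup_{x\in D}G(x)\supseteq K\times\{y\}$, and the tube lemma gives $N\in\mathcal N$ with $y\in N$ and $K\times N\subseteq\bigcup_{x\in D}G(x)$. So $y$ lies in a good set. The sets $K\times N$, for $N$ a maximal good set, form a partition of $K\times Y$ into open (hence clopen) sets. The union $D$ of the finite sets $D_N$ over these $N$ has finitely many points in each cell, so it is closed and discrete, and $\bigcup_{x\in D}G(x)=K\times Y$.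
\end{proof}

\section{Scattered factors: the greedy cover}\label{sec:scattered}

Take first the convergent sequence $K=\omega\cup\{\infty\}$, let $\mathcal N$ be a tree base of $Y$, and let $\mathcal B'$ be a base of $K\times Y$ consisting of boxes $V\times N$ with $N\in\mathcal N$. The sets $M\in\mathcal N$ for which some box $V\times M\in\mathcal B'$ has $\infty\in V$ cover $Y$. Their maximal members partition $Y$; over each such $M$ we put one box $V_M\times M$ with $\infty\in V_M$ into our cover. Over $M$ only the finitely many points of $K\setminus V_M$ are left, and we treat them one after another in the same way, cutting $M$ into smaller pieces each time. Over each point $y$ there are finitely many rounds, and each round contributes a single box that meets $K\times\{y\}$. The result is a locally finite cover. For general scattered $K$, the number of remaining points is replaced by a rank.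

Recall the \emph{Cantor--Bendixson derivatives} of a closed set $C$: put $C^{(0)}=C$, let $C^{(\alpha+1)}$ be the set of nonisolated points of $C^{(\alpha)}$, and take intersections at limits. They are closed and decreasing. If $D\subseteq C$ then $D^{(\alpha)}\subseteq C^{(\alpha)}$, by induction on $\alpha$, since a point of $D^{(\alpha)}$ that is isolated in $C^{(\alpha)}$ is isolated in $D^{(\alpha)}$. If $C$ is scattered, some derivative is empty, since a nonempty derivative always has an isolated point to lose. If moreover $C$ is compact and nonempty, the least $\alpha$ with $C^{(\alpha)}=\emptyset$ is not a limit, by compactness, and not $0$. So there is a last nonempty derivative $C^{(\beta)}$; being compact and discrete, it is finite. We call $(\beta,|C^{(\beta)}|)$ the \emph{rank} of $C$ and order ranks lexicographically, which is a well-ordering.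

\begin{proposition}\label{prop:scattered}
Let $K$ be a scattered compact Hausdorff space and let $Y$ be a $T_1$ space with a tree base $\mathcal N$. Then the base
\[
\mathcal B=\{V\times N:\emptyset\ne V\subseteq K\text{ open},\ N\in\mathcal N\}
\]
witnesses that $K\times Y$ is base-base paracompact.
\end{proposition}

\begin{proof}
Let $\mathcal B'\subseteq\mathcal B$ be a base of $K\times Y$.

\smallskip
\noindent\textbf{Claim.} For every closed $C\subseteq K$ and every $N\in\mathcal N$ there is a family $\mathcal L(C,N)\subseteq\mathcal B'$ of subsets of $K\times N$ that covers $C\times N$ and is locally finite at each point of $K\times N$.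
\smallskip

For $C=\emptyset$ let $\mathcal L(C,N)=\emptyset$. For $C\neq\emptyset$ we use induction on the rank $(\beta,|C^{(\beta)}|)$ of $C$, for all $N$ simultaneously. Fix $p\in C^{(\beta)}$. Let $\mathcal A$ be the set of all $M\in\mathcal N$ with $M\subseteq N$ such that $V\times M\in\mathcal B'$ for some $V\ni p$. For $y\in N$ the base $\mathcal B'$ has a member $V\times M$ with $(p,y)\in V\times M\subseteq K\times N$, so $\mathcal A$ covers $N$. By Lemma~\ref{lem:max} the set $\mathcal A^*$ of maximal members of $\mathcal A$ is a partition of $N$ into open sets. For $M\in\mathcal A^*$ choose $V_M\ni p$ with $V_M\times M\in\mathcal B'$, and let $D_M=C\setminus V_M$. This set is closed, and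
\[
D_M^{(\beta)}\subseteq C^{(\beta)}\cap D_M\subseteq C^{(\beta)}\setminus\{p\},\qquad D_M^{(\beta+1)}\subseteq C^{(\beta+1)}=\emptyset .
\]
So $D_M$ is empty or has smaller rank than $C$, and $\mathcal L(D_M,M)$ is available. Put
\[
\mathcal L(C,N)=\bigcup_{M\in\mathcal A^*}\bigl(\{V_M\times M\}\cup\mathcal L(D_M,M)\bigr).
\]
If $(q,y)\in C\times N$ and $y\in M\in\mathcal A^*$, then $q\in V_M$ or $q\in D_M$, so $(q,y)$ is covered. The open sets $K\times M$, $M\in\mathcal A^*$, partition $K\times N$, and the part of $\mathcal L(C,N)$ indexed by $M$ consists of subsets of $K\times M$ and is locally finite at each point of $K\times M$. Hence $\mathcal L(C,N)$ is locally finite at each point of $K\times N$. This proves the claim.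

By Lemma~\ref{lem:max} the maximal members $N$ of $\mathcal N$ partition $Y$ into open sets. The union of the families $\mathcal L(K,N)$ over these $N$ is a locally finite cover of $K\times Y$ contained in $\mathcal B'$.
\end{proof}

\section{Punctures: the base of boxes over the Cantor set}\label{sec:box}

We now turn to the opponent's side. In this section and the next, $\kappa$ is an infinite cardinal, $\mu>\kappa$ is regular, and $Y=Y(\kappa,\mu)$. For a function $y$ into $\kappa$ let $\operatorname{supp}y=\{\alpha:y(\alpha)\neq0\}$, let $0\in Y$ also denote the constant function with value $0$, and let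
\[
F=\{e\in Y:\operatorname{supp}e\text{ is finite}\}.
\]
For $e\in F$ let $\ell(0)=0$ and $\ell(e)=\max\operatorname{supp}e+1$ if $e\ne0$. So $e$ vanishes on $[\ell(e),\mu)$.

\begin{lemma}\label{lem:closed}
$F$ is closed in $Y$.
\end{lemma}

\begin{proof}
Let $y\in Y\setminus F$. Since $\mu$ is regular and uncountable, some $\delta<\mu$ lies above the first $\omega$ elements of $\operatorname{supp}y$. Every element of $N_{y|\delta}$ has infinite support, so $N_{y|\delta}\cap F=\emptyset$.
\end{proof}

Given nonempty open sets $O_i\subseteq K$ for $1\le i<\kappa$, put $O(0)=K$ and $O(e)=O_i$ for $e\in F\setminus\{0\}$, where $i=e(\max\operatorname{supp}e)$ is the last nonzero value of $e$. We think of the nonzero values of $e$ as \emph{spikes}; the last spike of $e$ names an open subset of $K$. This is how a point of $Y$ will remember a hole in $K$; it must do so because the opponent has to fix $\mathcal B'$ before seeing the cover $\mathcal L$, and so must prepare for every possible hole.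

The rest of this section treats a special case as a model for Section~\ref{sec:general}; it is not used in the proofs there. Let $K=2^\omega$, $\kappa=\omega$, $\mu=\omega_1$, and let $\{O_i:1\le i<\omega\}$ enumerate the nonempty clopen subsets of $K$. For $\sigma\in2^{<\omega}$ let $[\sigma]=\{p\in K:\sigma\subset p\}$. Let $\mathcal B$ be the base of all boxes $[\sigma]\times N_t$; we say that such a box is \emph{over} $t$. We thin $\mathcal B$ to a base $\mathcal B'$ with no locally finite subcover.

\medskip
\noindent\textbf{The thinned base.} For each $e\in F$ choose distinct points $z^0_e,z^1_e\in O(e)$. We say that $t\in\omega^{<\omega_1}$ is a \emph{stem} of $e\in F$ if $t=e|(\gamma+1)$ with $\gamma\ge\ell(e)$. Then $e$ is determined by $t$: it is the extension of $t$ by zeros. For a stem $t=e|(\gamma+1)$ of $e$, write $\gamma=\lambda+n$ with $\lambda$ a limit ordinal or $0$ and $n<\omega$, and let the \emph{puncture} of $t$ be $z_t=z^0_e$ if $n$ is even and $z_t=z^1_e$ if $n$ is odd. Let $\mathcal B'$ consist of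
\begin{itemize}
\item all boxes $[\sigma]\times N_t$ with $\operatorname{supp}t$ infinite, and
\item all boxes $[\sigma]\times N_t$ such that $t$ is a stem and $z_t\notin[\sigma]$.
\end{itemize}
So no box over a stem $t$ covers the puncture $z_t$.

\medskip
\noindent\textbf{It is a base.} Small neighborhoods of points $(p,y)$ with $y\notin F$ are in the first group. Let $(p,e)\in[p|m_0]\times N_{e|a}$ with $e\in F$. Among the ordinals $\gamma\ge\max(a,\ell(e))$ both parities of $n$ occur, so there is one for which $t=e|(\gamma+1)$ has $z_t\ne p$. Choose $m\ge m_0$ with $z_t\notin[p|m]$. Then $[p|m]\times N_t\in\mathcal B'$ is a neighborhood of $(p,e)$ inside $[p|m_0]\times N_{e|a}$. This is why two punctures per $e$ are needed: if all stems of $e$ had the same puncture $z$, no member of $\mathcal B'$ would contain the point $(z,e)$ with $e=0$.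

\medskip
\noindent\textbf{It has no locally finite subcover.} Suppose $\mathcal L\subseteq\mathcal B'$ is a locally finite cover. Recall that a compact set meets only finitely many members of a locally finite family.

\emph{First step.} Let $e_0=0$. A box over $t$ meets $K\times\{e_0\}$ only if $t\subset e_0$, so $\mathcal L$ contains boxes over such $t$. Let $t_0$ be the shortest $t\subset e_0$ occurring, and $\gamma_0=\operatorname{dom}t_0$. Since $\operatorname{supp}t_0$ is empty, $t_0$ is a stem, namely of $e_0$. Only finitely many members of $\mathcal L$ are boxes $[\sigma]\times N_{t_0}$, because they all meet $K\times\{e_0\}$, and none of these $[\sigma]$ contains $z_{t_0}$. So some clopen $O_{i_0}\ni z_{t_0}$ is disjoint from all these $[\sigma]$. This is the first hole. Let $e_1$ be the function with the single nonzero value $e_1(\gamma_0)=i_0$. Then $O(e_1)=O_{i_0}$.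

\emph{Second step.} Pick $p\in O_{i_0}$. Which boxes $[\sigma]\times N_t\in\mathcal L$ can contain $(p,e_1)$? We have $t\subset e_1$. If $\operatorname{dom}t\le\gamma_0$, then $t\subset e_0$, so $t=t_0$ by the choice of $t_0$; but then $[\sigma]$ misses the hole $O_{i_0}\ni p$. Hence $\operatorname{dom}t>\gamma_0$, that is, $t$ contains the new spike. Let $t_1$ be the shortest $t\subset e_1$ with $\operatorname{dom}t>\gamma_0$ over which $\mathcal L$ contains a box, and $\gamma_1=\operatorname{dom}t_1$. As $t_1$ has finite support, it is a stem; as it contains the spike, its extension by zeros is $e_1$. So $t_1$ is a stem of $e_1$, and its puncture $z_{t_1}$ lies in $O(e_1)=O_{i_0}$. As before there is a clopen hole $O_{i_1}\subseteq O_{i_0}$ containing $z_{t_1}$ and missing every $[\sigma]$ with $[\sigma]\times N_{t_1}\in\mathcal L$. Let $e_2$ be $e_1$ with the value at $\gamma_1$ changed to $i_1$.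

\emph{Later steps.} Consider the boxes in $\mathcal L$ that contain a point of $O_{i_1}\times\{e_2\}$. A box over some $t\subset e_2$ with $\operatorname{dom}t\le\gamma_0$ is over $t_0$ and misses the first hole; one with $\gamma_0<\operatorname{dom}t\le\gamma_1$ is over $t_1$ and misses the second. So the covering boxes have $\operatorname{dom}t>\gamma_1$, and we continue. We obtain $t_0\subset t_1\subset t_2\subset\cdots$ and distinct boxes $[\sigma_n]\times N_{t_n}\in\mathcal L$. Since $\sup_n\gamma_n<\omega_1$, some $y\in Y$ extends all $t_n$. The compact set $K\times\{y\}$ meets all these boxes, a contradiction.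

\section{An arbitrary base}\label{sec:general}

For an arbitrary base $\mathcal B$ two things break. First, a member $U$ is not attached to a sequence $t$, so ``the shortest $t$'' makes no sense. Second, a box over $e|(\gamma+1)$ is at the same time \emph{confined} to $K\times N_{e|(\gamma+1)}$ and \emph{reaches} over all of $N_{e|(\gamma+1)}$. For a general $U$ that contains a point of $K\times\{e\}$ these are different matters: we may choose $U$ confined to $K\times N_{e|(\gamma+1)}$, but its projection to $Y$ may contain $N_{e|a}$ only for some much larger $a$. The next spike must be placed high enough for the old sets to reach over the limit point $y$, yet low enough for deeper sets around $e$ to be excluded. The remedy is to organize around each $e\in F$ a sequence of \emph{levels}, each containing at most $\kappa$ sets, and to start each level beyond the reach of the previous one.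

\medskip
\noindent\textbf{Setting.} Let $K$ be a compact Hausdorff space that is not scattered, $\kappa\ge w(K)$ infinite, $\mu>\kappa$ regular, $Y=Y(\kappa,\mu)$, $X=K\times Y$, and let $\pi:X\to Y$ be the projection. Let $\mathcal B$ be an arbitrary open base of $X$. Some nonempty subset of $K$ has no isolated points, and then its closure has none either. So we can fix a nonempty closed $P\subseteq K$ without isolated points; we also fix a base $\mathcal G$ of $K$ with $|\mathcal G|\le\kappa$. Let $(O_i)_{1\le i<\kappa}$ enumerate, possibly with repetitions, the nonempty family $\{G\in\mathcal G:G\cap P\ne\emptyset\}$. This uses $\kappa\ge w(K)$: there are enough values to name all holes from a base. With $F$, $\ell(e)$ and $O(e)$ as in Section~\ref{sec:box}, for $e\in F$ the set $O(e)\cap P$ is nonempty and open in $P$, hence infinite because $P$ has no isolated points. Choose distinct $z_e^0,z_e^1\in O(e)\cap P$. (For Theorem~\ref{thm:main} the reader may think of $P=K=2^\omega$, $\mathcal G$ the clopen sets, $\kappa=\omega$, $\mu=\omega_1$.)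

\subsection*{One level}

\begin{lemma}\label{lem:level}
Let $e\in F$, $\gamma<\mu$ and $z\in K$. There is a family $\mathcal U\subseteq\mathcal B$ with $|\mathcal U|\le\kappa$ such that
\begin{enumerate}
\item[(i)] every $U\in\mathcal U$ meets $K\times\{e\}$ and is contained in $K\times N_{e|(\gamma+1)}$;
\item[(ii)] for every $U\in\mathcal U$ there is an open $G'\ni z$ in $K$ with $U\cap(G'\times Y)=\emptyset$;
\item[(iii)] for every $p\in K\setminus\{z\}$ and every neighborhood $V$ of $p$ there is $U\in\mathcal U$ with $(p,e)\in U\subseteq V\times N_{e|(\gamma+1)}$.
\end{enumerate}
\end{lemma}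

\begin{proof}
Consider a pair $(G,H)\in\mathcal G^2$ with $\overline G\subseteq H$ and $z\notin\overline H$. For each $q\in\overline G$ choose $U_q\in\mathcal B$ with $(q,e)\in U_q\subseteq H\times N_{e|(\gamma+1)}$. Let $\mathcal U(G,H)$ be a finite set of these $U_q$ that covers the compact set $\overline G\times\{e\}$. Let $\mathcal U$ be the union of the families $\mathcal U(G,H)$ over all such pairs. There are at most $\kappa$ pairs, so $|\mathcal U|\le\kappa$, and (i) holds. For (ii), if $U\in\mathcal U(G,H)$, take $G'=K\setminus\overline H$. For (iii), since $K$ is regular, choose $H\in\mathcal G$ with $p\in H\subseteq V$ and $z\notin\overline H$, and then $G\in\mathcal G$ with $p\in G\subseteq\overline G\subseteq H$. Some member of $\mathcal U(G,H)$ contains $(p,e)$, and it lies in $H\times N_{e|(\gamma+1)}\subseteq V\times N_{e|(\gamma+1)}$.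
\end{proof}

\subsection*{The levels around $e$ and the thinned base}

Fix $e\in F$. For $\xi=\lambda+n<\mu$, with $\lambda$ a limit ordinal or $0$ and $n<\omega$, let $z_{e,\xi}=z_e^{\,n\bmod 2}$. By recursion on $\xi<\mu$ we define ordinals $\gamma_e(\xi)<\mu$ and families $\mathcal U(e,\xi)\subseteq\mathcal B$:
\begin{itemize}
\item $\gamma_e(0)=\ell(e)$;
\item $\mathcal U(e,\xi)$ is a family as in Lemma~\ref{lem:level} for $e$, $\gamma=\gamma_e(\xi)$ and $z=z_{e,\xi}$;
\item each $U\in\mathcal U(e,\xi)$ contains some $(p,e)$, so there is $a_U<\mu$ with $\{p\}\times N_{e|a_U}\subseteq U$. As $|\mathcal U(e,\xi)|\le\kappa<\mu$ and $\mu$ is regular, we can choose $\gamma_e(\xi+1)<\mu$ greater than $\gamma_e(\xi)$ and at least all these $a_U$;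
\item $\gamma_e(\xi)=\sup_{\eta<\xi}\gamma_e(\eta)$ for limit $\xi$, which is below $\mu$ by regularity.
\end{itemize}
The map $\gamma_e$ is strictly increasing with values in $[\ell(e),\mu)$, so its values are cofinal in $\mu$. For $U\in\mathcal U(e,\xi)$ we have:
\begin{enumerate}
\item[(L1)] (confinement) $e\in\pi(U)\subseteq N_{e|(\gamma_e(\xi)+1)}$;
\item[(L2)] (reach) $N_{e|\gamma_e(\xi+1)}\subseteq\pi(U)$;
\item[(L3)] (puncture) $U\cap(G'\times Y)=\emptyset$ for some open $G'\ni z_{e,\xi}$.
\end{enumerate}

Now let
\[
\mathcal B'=\{U\in\mathcal B:U\cap(K\times F)=\emptyset\}\ \cup\ \bigcup\{\mathcal U(e,\xi):e\in F,\ \xi<\mu\}.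
\]

\begin{lemma}\label{lem:base}
$\mathcal B'$ is a base of $X$.
\end{lemma}

\begin{proof}
Let $(p,y)\in W$ with $W$ open. If $y\notin F$, then by Lemma~\ref{lem:closed} the set $W\setminus(K\times F)$ is an open neighborhood of $(p,y)$; any $U\in\mathcal B$ with $(p,y)\in U\subseteq W\setminus(K\times F)$ belongs to $\mathcal B'$. If $y=e\in F$, choose an open $V\ni p$ and $a<\mu$ with $V\times N_{e|a}\subseteq W$. As each of the two distinct points $z_e^0,z_e^1$ is $z_{e,\xi}$ for cofinally many $\xi<\mu$, there is $\xi$ with $\gamma_e(\xi)\ge a$ and $z_{e,\xi}\ne p$. Lemma~\ref{lem:level}(iii) gives $U\in\mathcal U(e,\xi)$ with $(p,e)\in U\subseteq V\times N_{e|(\gamma_e(\xi)+1)}\subseteq W$.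
\end{proof}

\subsection*{Which sets can meet a given fiber}

Let $e\in F$ have support $\beta_0<\dots<\beta_{n-1}$. For $k\le n$ let $e^{(k)}\in F$ be the function that agrees with $e$ at $\beta_0,\dots,\beta_{k-1}$ and is $0$ elsewhere. These are the \emph{ancestors} of $e$; the last one is $e^{(n)}=e$. The next lemma replaces the observation of Section~\ref{sec:box} that a box over $t$ meets $K\times\{e\}$ only if $t\subset e$.

\begin{lemma}\label{lem:anc}
Let $e\in F$ have support $\beta_0<\dots<\beta_{n-1}$ and let $U\in\mathcal B'$ meet $K\times\{e\}$. Then $U\in\mathcal U(e^{(k)},\xi)$ for some $k\le n$ and $\xi<\mu$, where moreover $\gamma_{e^{(k)}}(\xi)<\beta_k$ if $k<n$.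
\end{lemma}

\begin{proof}
Since $U$ meets $K\times F$, we have $U\in\mathcal U(e^*,\xi)$ for some $e^*\in F$ and $\xi<\mu$. Put $\gamma=\gamma_{e^*}(\xi)\ge\ell(e^*)$. By (L1), $e\in N_{e^*|(\gamma+1)}$, so $e$ and $e^*$ agree on $[0,\gamma]$; and $e^*$ vanishes beyond $\gamma$. So $\operatorname{supp}e^*=\operatorname{supp}e\cap[0,\gamma]$, which is $\{\beta_0,\dots,\beta_{k-1}\}$ for some $k\le n$, and $e^*=e^{(k)}$. If $k<n$, then $\beta_k\notin[0,\gamma]$, that is, $\gamma<\beta_k$.
\end{proof}

\subsection*{No locally finite subcover}

The recursion below follows Section~\ref{sec:box}. At stage $n$ we stand at $e_n\in F$ and look at the first level $\xi_n$ around $e_n$ that $\mathcal L$ uses. We put the next spike at $\gamma_{e_n}(\xi_n+1)$. Then earlier levels around $e_n$ contribute nothing to $\mathcal L$, later levels are confined away from $e_{n+1}$, and level $\xi_n$ itself, though it reaches over $e_{n+1}$, contributes only finitely many sets, which leave a common hole.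

\begin{proposition}\label{prop:nolf}
$\mathcal B'$ contains no locally finite cover of $X$.
\end{proposition}

\begin{proof}
Suppose $\mathcal L\subseteq\mathcal B'$ is a locally finite cover of $X$. Starting with $e_0=0$ we choose recursively $\xi_n<\mu$, $\gamma_n<\mu$, $1\le i_n<\kappa$ and $e_{n+1}\in F$ such that for every $n$:
\begin{enumerate}
\item[(R1)] $\xi_n$ is the least $\xi$ with $\mathcal L\cap\mathcal U(e_n,\xi)\neq\emptyset$, and $\gamma_n=\gamma_{e_n}(\xi_n+1)$;
\item[(R2)] $e_{n+1}$ agrees with $e_n$ on $[0,\gamma_n)$, $e_{n+1}(\gamma_n)=i_n$, and $e_{n+1}$ is $0$ beyond $\gamma_n$;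
\item[(R3)] $O(e_{n+1})=O_{i_n}\subseteq O(e_n)$, and $O_{i_n}\times Y$ is disjoint from every member of $\mathcal L\cap\mathcal U(e_n,\xi_n)$.
\end{enumerate}

\emph{Stage $n$.} Suppose $e_0,\dots,e_n$, and $\xi_j,\gamma_j,i_j$ for $j<n$, have been chosen. Since $\gamma_j>\gamma_{e_j}(0)=\ell(e_j)$ for $j<n$, (R2) gives $\operatorname{supp}e_{j+1}=\operatorname{supp}e_j\cup\{\gamma_j\}$ with $\gamma_j$ as its maximum. Hence $\operatorname{supp}e_n=\{\gamma_0<\dots<\gamma_{n-1}\}$ and the ancestors of $e_n$ are $e_n^{(k)}=e_k$, $k\le n$.

We show that $\mathcal L$ uses some level around $e_n$. Pick $p\in O(e_n)$ and $U\in\mathcal L$ with $(p,e_n)\in U$. Take $k\le n$ and $\xi<\mu$ as in Lemma~\ref{lem:anc}, so that $U\in\mathcal U(e_k,\xi)$. Suppose $k<n$. The lemma also gives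
\[
\gamma_{e_k}(\xi)<\gamma_k=\gamma_{e_k}(\xi_k+1),
\]
so $\xi\le\xi_k$, and $\xi=\xi_k$ by the minimality in (R1). By (R3), $U$ is disjoint from $O(e_{k+1})\times Y$. But $p\in O(e_n)\subseteq O(e_{k+1})$, a contradiction. Hence $k=n$ and $\mathcal L\cap\mathcal U(e_n,\xi)\ne\emptyset$.

So $\xi_n$ and $\gamma_n$ as in (R1) exist. By (L1) the members of $\mathcal L\cap\mathcal U(e_n,\xi_n)$ all meet the compact set $K\times\{e_n\}$, so there are only finitely many of them. By (L3) each such $U$ misses $G'_U\times Y$ for some open $G'_U$ containing $z=z_{e_n,\xi_n}$. Since $z\in O(e_n)\cap P$, we can choose $O\in\mathcal G$ with $z\in O\subseteq O(e_n)\cap\bigcap_UG'_U$. It meets $P$, so $O=O_{i_n}$ for some $i_n\ge1$. Define $e_{n+1}$ by (R2). Then (R3) holds.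

\emph{The contradiction.} For each $n$ pick $U_n\in\mathcal L\cap\mathcal U(e_n,\xi_n)$.

The sets $U_n$ are distinct. Let $j<n$. By (L1), $e_j\in\pi(U_j)$, whereas every element of $\pi(U_n)$ agrees with $e_n$ on $[0,\gamma_{e_n}(\xi_n)]$. This interval contains $\gamma_j$, since $\gamma_{e_n}(\xi_n)\ge\ell(e_n)=\gamma_{n-1}+1>\gamma_j$. But $e_n(\gamma_j)=i_j\ne0=e_j(\gamma_j)$. So $e_j\notin\pi(U_n)$, and $U_j\neq U_n$.

The sets $U_n$ accumulate. The sequence $(\gamma_n)$ is increasing, and $\sup_n\gamma_n<\mu$ because $\mu$ is regular and uncountable. Since $e_{n+1}|\gamma_n=e_n|\gamma_n$ for all $n$, there is $y\in Y$ with $y|\gamma_n=e_n|\gamma_n$ for all $n$. By (L2),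
\[
y\in N_{e_n|\gamma_n}=N_{e_n|\gamma_{e_n}(\xi_n+1)}\subseteq\pi(U_n)\qquad\text{for all }n.
\]
So the compact set $K\times\{y\}$ meets infinitely many members of the locally finite family $\mathcal L$, which is impossible.
\end{proof}

\subsection*{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a)$\Rightarrow$(b) is Proposition~\ref{prop:scattered}. For (b)$\Rightarrow$(c), let $\kappa=\max(w(K),\omega)$ and $\mu=\kappa^+$, and recall that $Y(\kappa,\mu)$ is a $T_1$ space with a tree base. If $K$ is not scattered, $\kappa\ge w(K)$ is infinite and $\mu>\kappa$ is regular, then, since the base $\mathcal B$ in this section was arbitrary, Lemma~\ref{lem:base} and Proposition~\ref{prop:nolf} show that $K\times Y(\kappa,\mu)$ is not base-base paracompact. This gives (c)$\Rightarrow$(a) and, together with (a)$\Rightarrow$(b), the last statement of the theorem. Paracompactness of $K\times Y(\kappa,\mu)$ is Proposition~\ref{prop:para}.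
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space is paracompact Hausdorff by Proposition~\ref{prop:para}. The Cantor set is compact Hausdorff, has weight $\omega$, and has no isolated points, so it is not scattered. Apply the last statement of Theorem~\ref{thm:class} with $\kappa=\omega$ and $\mu=\omega_1$.
\end{proof}

\begin{remark}
The hypothesis that $\mu$ is regular and larger than $\kappa$ was used to keep the levels below $\mu$, and, through its consequence that $\mu$ is regular and uncountable, in Lemma~\ref{lem:closed} and for the limit point $y$. The requirement $\mu>\kappa$ cannot simply be dropped: $Y(\omega,\omega)$ is a countable power of a discrete space, so $2^\omega\times Y(\omega,\omega)$ is metrizable and hence base-base paracompact.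
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{corollary}
Base-base paracompactness is not preserved by products with compact metrizable spaces, nor by perfect preimages.
\end{corollary}

\begin{proof}
$Y(\omega,\omega_1)$ is base-base paracompact (take $K$ a point in Theorem~\ref{thm:class}), but its product with $2^\omega$ is not. The projection $2^\omega\times Y(\omega,\omega_1)\to Y(\omega,\omega_1)$ is perfect because $2^\omega$ is compact.
\end{proof}

It is known that every base-base paracompact space is a $D$-space. This implication cannot be reversed, even for paracompact spaces.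

\begin{corollary}
There is a paracompact $D$-space that is not base-base paracompact.
\end{corollary}

\begin{proof}
The space $X$ of Theorem~\ref{thm:main} is a $D$-space by Proposition~\ref{prop:para}.
\end{proof}

Finally, up to homeomorphism the spaces $Y(\kappa,\mu)$ in Theorem~\ref{thm:class} depend only on $\mu$. For a space $Z$, its \emph{$G_\delta$-modification} $Z_\delta$ is the set $Z$ with the topology whose base is the family of $G_\delta$-subsets of $Z$.

\begin{proposition}
If $\kappa$ is infinite and $\mu>\kappa$ is regular, then $Y(\kappa,\mu)$ is homeomorphic to $Y(2,\mu)$. In particular, the space of Theorem~\ref{thm:main} is homeomorphic to $2^\omega\times(2^{\omega_1})_\delta$, the product of the Cantor set with the $G_\delta$-modification of the Cantor cube $2^{\omega_1}$.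
\end{proposition}

\begin{proof}
The idea is to group coordinates into blocks of length $\kappa$. Since $\mu$ is a cardinal larger than $\kappa$, we have $\kappa\cdot\alpha<\mu$ for all $\alpha<\mu$ (ordinal multiplication), and the blocks $[\kappa\cdot\alpha,\kappa\cdot\alpha+\kappa)$, $\alpha<\mu$, partition $\mu$. Let $\theta\in\{2,\kappa\}$. Identify the set of functions from a block to $\theta$ with the cardinal $\theta^\kappa$. Sending $y\in\theta^\mu$ to the sequence of its restrictions to the blocks is a bijection of $\theta^\mu$ onto $(\theta^\kappa)^\mu$. Under it the basic open sets of $Y(\theta^\kappa,\mu)$ correspond to the sets $N_{y|\kappa\cdot\alpha}$, $\alpha<\mu$, $y\in\theta^\mu$. These form a base of $Y(\theta,\mu)$, because the ordinals $\kappa\cdot\alpha$ are cofinal in $\mu$. Hence $Y(\theta,\mu)$ and $Y(\theta^\kappa,\mu)$ are homeomorphic. As $2^\kappa\le\kappa^\kappa\le(2^\kappa)^\kappa=2^\kappa$, the two choices of $\theta$ give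
\[
Y(2,\mu)\cong Y(2^\kappa,\mu)=Y(\kappa^\kappa,\mu)\cong Y(\kappa,\mu).
\]

For the second statement it remains to see that $Y(2,\omega_1)=(2^{\omega_1})_\delta$. Each $N_t$ with $t\in2^{<\omega_1}$ is the intersection of the at most countably many clopen sets $\{y:y(\alpha)=t(\alpha)\}$, $\alpha\in\operatorname{dom}t$, so it is a $G_\delta$-set in $2^{\omega_1}$. Conversely, let $y\in\bigcap_{n<\omega}W_n$ with each $W_n$ open in $2^{\omega_1}$. For each $n$ there is a finite set $J_n\subseteq\omega_1$ such that every function agreeing with $y$ on $J_n$ belongs to $W_n$. If $\alpha<\omega_1$ lies above all elements of $\bigcup_nJ_n$, then $N_{y|\alpha}\subseteq\bigcap_nW_n$.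
\end{proof}

\begin{thebibliography}{9}
\bibitem{GMS} \emph{Generalized Metrizable Spaces}, \url{http://www.auburn.edu/~gruengf/papers/genmetricfinalb.pdf}.
\end{thebibliography}

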